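# Uniformly distributed $\beta$-Halton sequences with large discrepancy

## 1. The guess: uniform distribution forces discrepancy $(\log N)^s/N$

Take $s$ one-dimensional sequences, each with discrepancy of order $(\log N)/N$, and run them side by side as one sequence in $[0,1)^s$. The coordinates may conflict, and then the joint sequence is not even uniformly distributed. But suppose they do not conflict. The natural guess is that the joint sequence then has discrepancy of order $(\log N)^s/N$, as the classical Halton sequences do. We test this guess for $\beta$-Halton sequences, and it fails in every dimension $s\ge 2$. First the definitions.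

**Definition (star discrepancy).** For a sequence $(x_n)_{n\ge 0}$ in $[0,1)^s$,
$$D_N^*(x_n)=\sup_J\left|\frac{\#\{0\le n<N:x_n\in J\}}{N}-\lambda_s(J)\right|,$$
where $J=\prod_{i=1}^s[0,t_i)\subseteq[0,1)^s$ runs over the anchored boxes and $\lambda_s$ is Lebesgue measure. The sequence is uniformly distributed modulo 1 (u.d.) if and only if $D_N^*\to0$.

We use this definition in the form
$$\bigl|\#\{n<N:x_n\in J\}-N\lambda_s(J)\bigr|\le N D_N^* \quad\text{for every anchored box } J. \tag{1}$$
Here $t_i=1$ is allowed, so a coordinate may be left unrestricted. A box that is a half-open interval $[x,y)$ in one coordinate and unrestricted in the others is a difference of two anchored boxes, so its error is at most $2ND_N^*$. If two coordinates are restricted to intervals, four anchored boxes suffice and the error is at most $4ND_N^*$.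

**Definition (base sequence and digits).** Let $b,d\ge1$ be integers with $(b,d)\ne(1,1)$. Put $G_0=1$ and
$$G_k=b(G_{k-1}+\dots+G_0)+1\ (1\le k<d),\qquad G_k=b(G_{k-1}+\dots+G_{k-d})\ (k\ge d).$$
Every integer $n\ge0$ has a unique expansion $n=\sum_{j\ge0}\varepsilon_j(n)G_j$ with digits produced by the greedy algorithm: if $n<G_k$, the digit at position $k-1$ is $\lfloor n/G_{k-1}\rfloor$, and one continues with the remainder.

Three examples will stay with us.

- $(b,d)=(q,1)$ with $q\ge2$: $G_k=q^k$, the usual $q$-ary expansion.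
- $(b,d)=(1,2)$: $G=1,2,3,5,8,13,\dots$, that is $G_n=F_{n+2}$, the Zeckendorf expansion.
- $(b,d)=(3,2)$: $G=1,4,15,57,216,819,\dots$. For instance $14=3\cdot4+2\cdot1$ has $\varepsilon_0=2$, $\varepsilon_1=3$.

Let $\beta>1$ be the dominating root of $x^d-bx^{d-1}-\dots-b=0$. Dividing by $x^d$, this says
$$b(\beta^{-1}+\beta^{-2}+\dots+\beta^{-d})=1. \tag{2}$$
The function $b(x^{-1}+\dots+x^{-d})$ is strictly decreasing on $x>0$ and equals $bd>1$ at $x=1$, so (2) has exactly one positive solution and it exceeds $1$. In the three examples $\beta$ is $q$, the golden mean $\varphi=\frac{1+\sqrt5}2$, and $\frac{3+\sqrt{21}}2=3.79\ldots$.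

**Definition ($\beta$-Van-der-Corput and $\beta$-Halton sequences).** Put $\phi_\beta(n)=\sum_{j\ge0}\varepsilon_j(n)\beta^{-j-1}$. For $\boldsymbol\beta=(\beta_1,\dots,\beta_s)$, where each $\beta_i$ comes from its own parameters $(b_i,d_i)\ne(1,1)$ and base sequence $G_i$, put $\Phi_{\boldsymbol\beta}(n)=(\phi_{\beta_1}(n),\dots,\phi_{\beta_s}(n))$.

So $\phi_\beta$ reflects the digits at the radix point: $\varepsilon_0$ is the lowest digit of $n$ but the leading digit of $\phi_\beta(n)$. In the $(3,2)$ example, $\phi_\beta(14)=2\beta^{-1}+3\beta^{-2}$.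

The following results are known and will be quoted.

- (K0) $D_N^*(\phi_\beta(n))\ll(\log N)/N$.
- (K1) For pairwise coprime integers $q_1,\dots,q_s\ge2$, the classical Halton sequence $(\phi_{q_1},\dots,\phi_{q_s})$ has $D_N^*\ll(\log N)^s/N$.
- (K2) $\Phi_{\boldsymbol\beta}$ is u.d. provided that the $b_i$ are pairwise coprime and $\beta_i^k/\beta_j^l\notin\mathbb Q$ for all $k,l\ge1$ and $i\ne j$.
- (K3) For pairwise coprime $q_1,\dots,q_s\ge2$, the sequence $(\phi_{q_1},\dots,\phi_{q_s},\phi_\varphi)$ has $D_N^*\ll N^{\varepsilon-1}$ for every $\varepsilon>0$.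

The problem, from "The Discrepancy Of Generalized Van-Der-Corput-Halton Sequences" (http://dmg.tuwien.ac.at/drmota/vdchalton.pdf), is this. Suppose $\Phi_{\boldsymbol\beta}$ is u.d. Is it a low-discrepancy sequence, that is,
$$D_N^*(\Phi_{\boldsymbol\beta})\ll\frac{(\log N)^s}N\qquad(N\ge2) \tag{3}$$
with an implied constant depending only on $\boldsymbol\beta$? Results (K0), (K1) and (K3) all point to "yes". For $s=1$ the answer is indeed yes, by (K0).

## 2. Parity against the digit $\varepsilon_0$: three computations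

Take $s=2$, first coordinate $\phi_2$, second coordinate $\phi_\beta$. We look at one fixed box, $[0,\frac12)\times[0,\frac1\beta)$. Clearly $n$ is even if and only if $\phi_2(n)<\frac12$. Also $\varepsilon_0(n)=0$ if and only if $\phi_\beta(n)<1/\beta$; this is evident in an integer base and is proved in general in Lemma 2. Put
$$E_N=\sum_{n<N,\ \varepsilon_0(n)=0}(-1)^n .$$
Since $(-1)^n=2\cdot\mathbf 1_{2\mid n}-1$,
$$E_N=2\,\#\{n<N:\phi_2(n)<\tfrac12,\ \phi_\beta(n)<\tfrac1\beta\}-\#\{n<N:\phi_\beta(n)<\tfrac1\beta\}.$$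
By (1), the two counts differ from $\frac N{2\beta}$ and $\frac N\beta$ by at most $ND_N^*$ each. The main terms cancel, and
$$|E_N|\le 3\,N D_N^*. \tag{4}$$
If the guess (3) holds, then $E_N\ll(\log N)^2$. We compute $E_N$ for $N=G_k$.

**Base 3.** Here $N=3^k$, $k\ge1$, and the sum runs over $n=3m$ with $m<3^{k-1}$. Since $(-1)^{3m}=(-1)^m$ and there is an odd number of terms, $E_N=1$. The test is passed.

**Zeckendorf expansion.** The integers with $\varepsilon_0=0$ start $0,2,3,5,7,8,10,11,\dots$. So $E_2=1$ (only $0$), $E_3=2$ (from $0,2$), $E_5=1$ (add $3$), $E_8=-1$ (add $5,7$), $E_{13}=0$ (add $8,10,11$). The values stay small; we come back to them after Lemma 3 and see that they are bounded.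

**The system $(3,2)$.** Write $B_k=E_{G_k}$. By Lemma 1 below, the digit strings are exactly the strings over $\{0,1,2,3\}$ without two adjacent $3$'s.

- $B_1=1$: below $4$ only $n=0$ has $\varepsilon_0=0$.
- $B_2=4$: below $15$ we have $n=0,4,8,12$, all even.
- $B_3$: the $n<57$ with $\varepsilon_0=0$ are $4e+15c$ with $(e,c)\neq(3,3)$, and the sign is $(-1)^c$. Summing over $c=0,1,2,3$ gives $4-4+4-3=1$.
- $B_4$: the $n<216$ with $\varepsilon_0=0$ are $4e+15c+57g$ with $(e,c)\ne(3,3)$, $(c,g)\neq(3,3)$. The sign is $(-1)^{c+g}$. For $c\le2$ the sum over $g=0,1,2,3$ vanishes. For $c=3$ there are three choices of $e$, and $g$ runs over $0,1,2$. So $B_4=3\cdot(-1)\cdot(1-1+1)=-3$.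

In $B_4$ the number $3$ appears because the digit $e$ multiplies the even number $G_1=4$: it does not influence the sign, so its three admissible values add up with no cancellation. If this happens once in every period of $G$ modulo $2$, then $E_N$ grows like a power of $N$. The recursion in Section 4 gives
$$B_1,\dots,B_8 = 1,\ 4,\ 1,\ -3,\ -8,\ 1,\ 9,\ 28,$$
so there really is a factor $-3$ for every three steps in $k$.

**Where the standard argument stops.** For coprime bases $q_1,q_2$, prescribing $k_i$ leading digits of $\phi_{q_i}(n)$ means prescribing $n$ modulo $q_i^{k_i}$. By the Chinese remainder theorem both prescriptions together form one residue class modulo $Q=q_1^{k_1}q_2^{k_2}$, and the count in $[0,N)$ differs from $N/Q$ by less than $1$. A bounded error on each digit box is what one would like to have for $\beta$-Halton sequences too. Already for the single box $[0,\frac12)\times[0,\frac1\beta)$, the identity above (4) reads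
$$\#\{n<N:2\mid n,\ \varepsilon_0(n)=0\}-\frac N{2\beta}=\frac12E_N+\frac12\Bigl(\#\{n<N:\varepsilon_0(n)=0\}-\frac N\beta\Bigr).$$
The last bracket is $\ll\log N$ by (K0). So everything hinges on $E_N$, and the set $\{\varepsilon_0(n)=0\}$ is not a residue class, so nothing forces $E_N$ to be small. The failure of the upper bound at this point is what we turn into a lower bound.

## 3. Admissible strings, cylinder intervals, and the recursion for character sums

Fix $(b,d)\ne(1,1)$. From the definition, for $2\le k<d$ we have $G_k-G_{k-1}=bG_{k-1}$, and $G_1=b+1$ if $d\ge2$. Hence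
$$G_k=(b+1)G_{k-1}\ (1\le k<d),\qquad G_k=(b+1)^k\ (0\le k<d). \tag{5}$$
For $k=d$ the same subtraction misses the summand $1$, and for $k\ge d+1$ one term drops out of the sum:
$$G_d=(b+1)G_{d-1}-1,\qquad G_k=(b+1)G_{k-1}-bG_{k-d-1}\ (k\ge d+1). \tag{6}$$
In particular $G_k\le(b+1)G_{k-1}$ for all $k\ge1$. Moreover
$$G_k\le C\beta^k\ (k\ge0)\quad\text{with } C=\max_{k<d}G_k\beta^{-k}. \tag{7}$$
This holds for $k<d$ by the choice of $C$, and for $k\ge d$ by induction: $G_k\le C\beta^k\,b(\beta^{-1}+\dots+\beta^{-d})=C\beta^k$ by (2).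

**Definition (admissible strings).** $\mathcal A_k$ is the set of strings $(\varepsilon_0,\dots,\varepsilon_{k-1})\in\{0,\dots,b\}^k$ without $d$ consecutive entries equal to $b$. For $d=1$ this means digits in $\{0,\dots,b-1\}$; for $(b,d)=(1,2)$ it means no two adjacent $1$'s.

**Lemma 1.** The map $n\mapsto(\varepsilon_0(n),\dots,\varepsilon_{k-1}(n))$ is a bijection from $\{0,\dots,G_k-1\}$ to $\mathcal A_k$. Moreover, for $k\ge d$ each $0\le n<G_k$ can be written uniquely as
$$n=b(G_{k-1}+\dots+G_{k-i+1})+cG_{k-i}+m,\qquad 1\le i\le d,\ 0\le c<b,\ 0\le m<G_{k-i}, \tag{8}$$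
and then $\varepsilon_{k-1}(n)=\dots=\varepsilon_{k-i+1}(n)=b$, $\varepsilon_{k-i}(n)=c$, and below position $k-i$ the digits of $n$ are those of $m$.

*Proof.* Induction on $k$; the case $k=0$ is trivial. If $1\le k<d$, then $G_k=(b+1)G_{k-1}$, so the top digit is an arbitrary element of $\{0,\dots,b\}$ and the remainder is an arbitrary $m<G_{k-1}$. Since $k<d$, $\mathcal A_k=\{0,\dots,b\}^k$, and the claim follows from the one for $k-1$.

Let $k\ge d$. Since $G_k=bG_{k-1}+\dots+bG_{k-d}$, we may cut $[0,G_k)$ from left to right into $b$ intervals of length $G_{k-1}$, then $b$ of length $G_{k-2}$, and so on down to $b$ of length $G_{k-d}$. These are the intervals $b(G_{k-1}+\dots+G_{k-i+1})+cG_{k-i}+[0,G_{k-i})$, so (8) exists and is unique. Now run the greedy algorithm on $n$. For $1\le h<i$, suppose that the digits at the positions above $k-h$ were all $b$. The remainder before position $k-h$ is at least $bG_{k-h}$ by (8), and it is less than $G_{k-h+1}\le(b+1)G_{k-h}$. So the digit there is $b$. At position $k-i$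 the remainder is $cG_{k-i}+m$ with $m<G_{k-i}$; the digit is $c$ and the new remainder is $m$.

Finally, read a string in $\mathcal A_k$ from the top. Since it does not start with $d$ entries $b$, it starts with $b^{i-1}c$ for a unique $1\le i\le d$ and $c<b$, and what follows is an element of $\mathcal A_{k-i}$. Conversely every such string is admissible, because $c\neq b$ interrupts the runs and $i-1<d$. With the induction hypothesis for $k-i$ this gives the bijection. $\square$

The inverse map is $(\varepsilon_j)\mapsto\sum\varepsilon_jG_j$, so any admissible string that represents $n$ is the expansion of $n$.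

The next lemma translates conditions on leading digits of $\phi_\beta(n)$ into intervals, so that discrepancy can see them.

**Lemma 2.** Let $L\ge1$. For $w\in\mathcal A_L$ put $x_w=\sum_{h<L}w_h\beta^{-h-1}$. Order $\mathcal A_L$ lexicographically, comparing $w_0$ first. Let $y_w=x_{w^+}$ with $w^+$ the successor of $w$, or $y_w=1$ if $w$ is the last word. Then $0\le x_w<y_w\le1$, and for all $n$
$$(\varepsilon_0(n),\dots,\varepsilon_{L-1}(n))=w\iff\phi_\beta(n)\in[x_w,y_w).$$
In particular, for $d\ge2$: $\varepsilon_0(n)=0\iff\phi_\beta(n)<1/\beta$.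

We call $[x_w,y_w)$ a *cylinder interval*. For $(3,2)$ and $L=1$ these are $[0,\frac1\beta)$, $[\frac1\beta,\frac2\beta)$, $[\frac2\beta,\frac3\beta)$, $[\frac3\beta,1)$; the last is shorter, with length $1-\frac3\beta=\frac3{\beta^2}$ by (2).

*Proof.* Call a finitely supported sequence $(a_h)_{h\ge0}$ admissible if its entries lie in $\{0,\dots,b\}$ and it has no $d$ consecutive entries $b$.

*Claim: $\sum_ha_h\beta^{-h-1}<1$ for every admissible sequence.* Use induction on the length of the support; the zero sequence is clear. Let $i$ be the first index with $a_i<b$; then $i\le d-1$. The sequence $(a_{i+1},a_{i+2},\dots)$ is admissible and is zero or has shorter support, so the terms after index $i$ contribute less than $\beta^{-i-1}$. Hence the sum is less than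
$$b(\beta^{-1}+\dots+\beta^{-i})+(b-1)\beta^{-i-1}+\beta^{-i-1}=b(\beta^{-1}+\dots+\beta^{-i-1})\le b(\beta^{-1}+\dots+\beta^{-d})=1.$$

*Comparison.* Let $a,a'$ be admissible, first differing at index $r$, with $a_r<a'_r$. Then
$$\sum a'_h\beta^{-h-1}-\sum a_h\beta^{-h-1}\ge\beta^{-r-1}-\sum_{h>r}a_h\beta^{-h-1}>0,$$
by the claim applied to $(a_{r+1},a_{r+2},\dots)$. So the lexicographic order is the order of the values.

Let $v$ be the word of the first $L$ digits of $n$; by Lemma 1 the digit sequence of $n$ is admissible and $v\in\mathcal A_L$. If $v=w$, then $x_w\le\phi_\beta(n)$, and $\phi_\beta(n)<y_w$ by comparison with $w^+$ followed by zeros, or by the claim if $w$ is the last word. If $v>w$, then $v\ge w^+$ and $\phi_\beta(n)\ge x_v\ge x_{w^+}=y_w$. If $v<w$, then $\phi_\beta(n)<x_w$ by comparison. Comparing $w$ with $w^+$ (each followed by zeros), or using the claim for the last word, gives $x_w<y_w\le1$. For $d\ge2$, $L=1$, $w=0$ we have $w^+=1$, so $[x_w,y_w)=[0,1/\beta)$. $\square$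

The third tool is the recursion behind the hand computations. It says that fixing low digits does not disturb the splitting by top digits.

**Lemma 3.** Let $|\zeta|=1$, let $f$ be a function of the digits $\varepsilon_0,\dots,\varepsilon_{r-1}$, and let
$$A_k=\sum_{n<G_k}f(\varepsilon_0(n),\dots,\varepsilon_{r-1}(n))\,\zeta^n.$$
Put $P_m=\sum_{c=0}^{b-1}\zeta^{cG_m}$ and $c_{k,i}=\zeta^{b(G_{k-1}+\dots+G_{k-i+1})}P_{k-i}$. Then
$$A_k=\sum_{i=1}^dc_{k,i}A_{k-i}\qquad(k\ge r+d). \tag{9}$$

*Proof.* Split the sum by (8). For given $i$ and $c$, the numbers $n=b(G_{k-1}+\dots+G_{k-i+1})+cG_{k-i}+m$ with $m<G_{k-i}$ satisfy $f(\text{digits of }n)=f(\text{digits of }m)$, because $k-i\ge r$ and the digits of $n$ below position $k-i$ are those of $m$. Their contribution is $\zeta^{b(G_{k-1}+\dots+G_{k-i+1})}\zeta^{cG_{k-i}}A_{k-i}$. Sum over $0\le c<b$ and $1\le i\le d$. $\square$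

**Back to Zeckendorf.** For $(b,d)=(1,2)$, $\zeta=-1$, $f=\mathbf 1_{\varepsilon_0=0}$ (so $r=1$), we have $P_m=1$, and (9) reads $A_k=A_{k-1}+(-1)^{G_{k-1}}A_{k-2}$ for $k\ge3$. Here $G$ modulo $2$ is $1,0,1,1,0,1,\dots$ with period $3$. From $A_1=1$, $A_2=2$ we get $A_3,\dots,A_8=1,-1,0,1,1,2$. Now $(A_7,A_8)=(A_1,A_2)$ and the coefficients have a period dividing $6$, so $E_{F_{k+2}}$ is periodic in $k$, hence bounded.

## 4. The factor $-3$: proof of the counterexample in every dimension $s\ge2$

**Theorem 1.** Let $s\ge2$. Take $(b_1,d_1)=(2,1)$, $(b_2,d_2)=(3,2)$ and, for $3\le i\le s$, $(b_i,d_i)=(p_i,2)$, where $p_2:=3$ and the $p_i$ are primes with $p_{i+1}>p_i+4$. Then $\Phi_{\boldsymbol\beta}$ is u.d. modulo 1. With $\beta=\frac{3+\sqrt{21}}2$, for all $j\ge1$ and $N=G_{3j+1}$ (the base sequence of $(3,2)$),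
$$N\,D_N^*(\Phi_{\boldsymbol\beta})\ge3^{\,j-1}\ge\tfrac13\,4^{-\theta}N^\theta,\qquad\theta=\frac{\log3}{3\log\beta}=0.274\ldots>\tfrac14. \tag{10}$$
Hence $D_N^*\ll(\log N)^s/N$ fails, and so does $D_N^*\ll N^{\varepsilon-1}$ for every $\varepsilon<\theta$.

So the answer to the question is no for every $s\ge2$. For $s=2$ the sequence $(\phi_2,\phi_\beta)$ is u.d., yet $D_N^*\gg N^{-3/4}$ for infinitely many $N$.

The u.d. part needs one algebraic fact, which makes the hypothesis of (K2) easy to check.

**Lemma 4.** If $d\ge2$, then $\beta^k\notin\mathbb Q$ for all $k\ge1$.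

*Proof.* Suppose $\beta^k\in\mathbb Q$. Since $\beta$ is an algebraic integer, $M=\beta^k$ is an integer. All conjugates of $\beta$ are roots of $x^k-M$, so they have modulus $\beta$. A conjugate $x$ also satisfies $x^d=b(x^{d-1}+\dots+1)$, whence
$$\beta^d=|x|^d=b\,|x^{d-1}+\dots+x+1|\le b(\beta^{d-1}+\dots+\beta+1)=\beta^d.$$
Equality in the triangle inequality forces $x$ and $1$ to have the same argument (both occur, as $d\ge2$), so $x>0$ and $x=\beta$. Thus $\beta$ is its only conjugate, so $\beta$ is rational, hence an integer, and it divides the constant term $b$. So $\beta\le b$. But $\beta^d>b\beta^{d-1}$ since $d\ge2$, that is $\beta>b$, a contradiction. $\square$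

**Step 1: uniform distribution.** We verify the hypotheses of (K2). The $b_i$ are distinct primes, hence pairwise coprime. For $i\ge2$, $\beta_i$ is a root of $x^2-p_ix-p_i$, so $\beta_i\in\mathbb Q(\sqrt{\Delta_i})$ with $\Delta_i=p_i(p_i+4)$. As $p_i$ is odd, $p_i\nmid p_i+4$, so $p_i$ divides $\Delta_i$ exactly once. Let $2\le i<j$. Then $p_j>p_i+4$, so $p_j\nmid\Delta_i$, and $p_j$ divides $\Delta_i\Delta_j$ exactly once. So $\Delta_i\Delta_j$ is not a square, and the quadratic fields $\mathbb Q(\sqrt{\Delta_i})$, $\mathbb Q(\sqrt{\Delta_j})$ are distinct, with intersection $\mathbb Q$. If $\beta_i^k/\beta_j^l\in\mathbb Q$ for two indices $i\ne j$, both $\ge2$, then $\beta_i^k$ lies in both fields, so it is rational, contradicting Lemma 4. If one of the two indices is $1$, then $\beta_1=2$ and a rational quotient would make a power of the other number rational, again contradicting Lemma 4. By (K2), $\Phi_{\boldsymbol\beta}$ is u.d.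

**Step 2: the recursion modulo 2.** We evaluate the sums $B_k=\sum_{n<G_k,\,\varepsilon_0(n)=0}(-1)^n$ exactly, where $G$ belongs to $(3,2)$. Modulo $2$ the rule $G_k=3(G_{k-1}+G_{k-2})$ becomes $G_k\equiv G_{k-1}+G_{k-2}$, so $G$ is $1,0,1,1,0,1,\dots$ with period $3$: $G_k$ is even if and only if $k\equiv1\bmod3$. Put $\sigma_k=(-1)^{G_k}$. Then $P_m=1+\sigma_m+\sigma_m^2$ equals $3$ if $m\equiv1\bmod3$, and $1$ otherwise. Lemma 3 with $\zeta=-1$, $r=1$, $d=2$ gives, for $k\ge3$,
$$B_k=P_{k-1}B_{k-1}+\sigma_{k-1}^3P_{k-2}B_{k-2}.$$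
For $k=3j+3,\,3j+4,\,3j+5$ with $j\ge0$ this reads
$$B_{3j+3}=B_{3j+2}-3B_{3j+1},\quad B_{3j+4}=B_{3j+3}-B_{3j+2},\quad B_{3j+5}=3B_{3j+4}+B_{3j+3}. \tag{11}$$

**Step 3: solving it.** We claim that for $j\ge0$
$$B_{3j+1}=(-3)^j,\qquad B_{3j+2}=3(-3)^j+1,\qquad B_{3j+3}=1. \tag{12}$$
In Section 2 we found $B_1=1$ and $B_2=4$, which are the first two formulas for $j=0$. If the first two hold for some $j$, then by (11)
$$\begin{aligned}B_{3j+3}&=3(-3)^j+1-3(-3)^j=1,\\ B_{3j+4}&=1-3(-3)^j-1=(-3)^{j+1},\\ B_{3j+5}&=3(-3)^{j+1}+1,\end{aligned}$$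
so the third holds for $j$ and the first two hold for $j+1$.

**Step 4: from the sum to the discrepancy.** Let $N=G_{3j+1}$. The derivation of (4) works in dimension $s$ with the boxes $[0,t_1)\times[0,t_2)\times[0,1)^{s-2}$: we have $n$ even iff $\phi_2(n)<\frac12$, and $\varepsilon_0(n)=0$ iff $\phi_\beta(n)<\frac1\beta$ by Lemma 2. So $3^j=|B_{3j+1}|\le3ND_N^*(\Phi_{\boldsymbol\beta})$, which is the first inequality of (10).

**Step 5: the exponent.** We express $3^j$ through $N$. By (7), $G_k\le C\beta^k$ with $C=\max(1,4/\beta)=4/\beta$, because $\beta<4$. Hence $N=G_{3j+1}\le4\beta^{3j}$ and $3^j=(\beta^{3j})^\theta\ge(N/4)^\theta$. Dividing by $3$ gives the second inequality of (10). Finally $\beta<3.8$ gives $\beta^3<55<81$, so $\theta=\log3/\log\beta^3>\log3/\log81=\frac14$. Since $N^\theta$ is not $\ll(\log N)^s$, and not $\ll N^\varepsilon$ for $\varepsilon<\theta$, Theorem 1 is proved. $\square$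

## 5. Prime divisors of $b_i$: from a coordinate to residue classes and back

The only property of $\phi_2$ that we used is that a leading digit determines $n$ modulo $2$. The same holds modulo every prime divisor of any $b_i$.

**Lemma 5.** If a prime $\ell$ divides $b_i$, then $n\bmod\ell$ is determined by the first $d_i$ digits of $n$ in system $i$: $n\equiv\sum_{h<d_i}\varepsilon_{G_i,h}(n)\,G_{i,h}$. If $\ell\mid\gcd(b_i,b_j)$ with $i\ne j$, then $\Phi_{\boldsymbol\beta}$ is not u.d.

*Proof.* For $k\ge d_i$ we have $\ell\mid b_i\mid G_{i,k}$, which gives the first statement. For the second, if the first $d_i$ digits in system $i$ are all $0$, then $\ell\mid n$. If the first $d_j$ digits in system $j$ are $(1,0,\dots,0)$, then $n\equiv G_{j,0}=1\bmod\ell$; this word lies in $\mathcal A_{d_j}$ because $b_j\ge\ell\ge2$, so no entry equals $b_j$. By Lemma 2 the two conditions together define a box of positive measure. No point of the sequence lies in it, so the sequence is not u.d. $\square$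

For example, $(\phi_2,\phi_\beta)$ with $(b,d)=(2,2)$ is not u.d.: here $G=1,3,8,22,\dots$, and $\phi_2(n)<\frac12$ is incompatible with $\varepsilon_0(n)=1$, $\varepsilon_1(n)=0$, which forces $n$ odd.

The next lemma replaces (4). It says that a character sum over a cylinder interval is a lower bound for the discrepancy, up to constants.

**Lemma 6.** Let $i\ne j$, let $\ell\mid b_i$ be prime, $\zeta^\ell=1\ne\zeta$, let $I'$ be a cylinder interval of system $j$, and let $S_N=\sum_{n<N,\ \phi_{\beta_j}(n)\in I'}\zeta^n$. Then $|S_N|\le C\,(ND_N^*(\Phi_{\boldsymbol\beta})+1)$ with $C$ independent of $N$.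

*Proof.* For $w\in\mathcal A_{d_i}$ let $I_w$ be the cylinder interval of $w$ in system $i$, let $v_w=\sum_{h<d_i}w_hG_{i,h}$, and let $W=\#\mathcal A_{d_i}$. By Lemmas 2 and 5, $\zeta^n=\zeta^{v_w}$ whenever $\phi_{\beta_i}(n)\in I_w$. Hence
$$S_N=\sum_w\zeta^{v_w}\,\#\{n<N:\phi_{\beta_i}(n)\in I_w,\ \phi_{\beta_j}(n)\in I'\}.$$
Each of these boxes has two restricted coordinates, so its count has error at most $4ND_N^*$, and with $T=\sum_w\zeta^{v_w}\lambda(I_w)$,
$$|S_N-N\lambda(I')T|\le4W\,ND_N^*.$$
We do not know $T$, but leaving out the condition on coordinate $j$ gives likewise $\bigl|\sum_{n<N}\zeta^n-NT\bigr|\le2W\,ND_N^*$, and $\bigl|\sum_{n<N}\zeta^n\bigr|\le2/|1-\zeta|$ as a geometric sum. So $N|T|\le2W\,ND_N^*+2/|1-\zeta|$, and since $\lambda(I')\le1$,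
$$|S_N|\le6W\,ND_N^*+\frac2{|1-\zeta|}.\qquad\square$$

## 6. Power growth from the determinant of the period matrix

**Theorem 2.** Let $s\ge2$ and let $\Phi_{\boldsymbol\beta}$ be any u.d. $\beta$-Halton sequence for which there are $i\ne j$ with $b_i\ge2$, $b_j\ge2$, $d_j\ge2$. Let $\ell$ be a prime divisor of $b_i$, $p$ the period of $G_j$ modulo $\ell$, and $z$ the number of zeros of $G_j$ modulo $\ell$ in one period. Then $z\ge d_j-1$, and there are $c>0$ and infinitely many $N$ with
$$N D_N^*(\Phi_{\boldsymbol\beta})\ge c\,N^\eta,\qquad\eta=\frac{z\log b_j}{(d_j-1)\,p\log\beta_j}\ge\frac{\log b_j}{p\log\beta_j}>0.$$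

**What the example suggests, and what can go wrong.** For $(3,2)$ and $\zeta=-1$, (11) with $j=0$ says that $(B_5,B_4)^T=M(B_2,B_1)^T$ with
$$M=\begin{pmatrix}3&1\\1&0\end{pmatrix}\begin{pmatrix}1&-1\\1&0\end{pmatrix}\begin{pmatrix}1&-3\\1&0\end{pmatrix}=\begin{pmatrix}1&-12\\0&-3\end{pmatrix}.$$
Indeed $M(4,1)^T=(-8,-3)^T$. The eigenvalues are $1$ and $-3$. Since $p=3$, $z=1$, the exponent $\eta$ of Theorem 2 is $\frac{\log3}{3\log\beta}=\theta$.

In general we cannot diagonalize $M$, and we want an eigenvalue larger than $1$ from the determinant alone. Two things need care. First, $|\det M|$ will be $\prod|P_k|$ over one period. Where $\ell\mid G_k$ the factor is $b$, but the other factors may be smaller than $1$: for $b=3$ and $\zeta=e^{4\pi i/5}$, $|1+\zeta+\zeta^2|=|1+2\cos\frac{4\pi}5|=0.618\ldots$. Second, a large eigenvalue does not help if the vector we start with does not see it. With $f\equiv1$, (9) produces geometric sums, which are bounded for every $\zeta\ne1$; in the example, $f\equiv1$ starts at the vector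 $(1,0)^T$, which is fixed by $M$. The first difficulty disappears on averaging over all $\zeta$. The second disappears if we use several digit conditions whose starting vectors together span the whole space. The bounded solution $f\equiv1$ is even useful, because it exhibits the eigenvalue $1$, and the determinant must then be carried by only $d-1$ eigenvalues.

*Proof of Theorem 2.* By Lemma 5, u.d. implies $\gcd(b_i,b_j)=1$, so $\ell\nmid b_j$. From now on write $b,d,\beta,G$ for the data of system $j$; so $b,d\ge2$.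

**Step 1: $G$ modulo $\ell$ is purely periodic, and $z\ge d-1$.** This produces the zeros that make the determinant large. Since $b$ is invertible modulo $\ell$, the recurrence $G_k\equiv b(G_{k-1}+\dots+G_{k-d})$ can be solved for $G_{k-d}$. So the map from one block of $d$ consecutive residues to the next is a bijection of a finite set, and $G$ modulo $\ell$ is purely periodic with period $p$. Extend it periodically to $k\in\mathbb Z$; the recurrence then holds modulo $\ell$ for all $k\in\mathbb Z$. For $1\le i\le d$ it gives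
$$G_{d-i}\equiv b(G_{d-i-1}+\dots+G_0)+b(G_{-1}+\dots+G_{-i}),$$
while by definition $G_{d-i}=b(G_{d-i-1}+\dots+G_0)+1$ (for $i=d$ this is $G_0=1$). Hence
$$b(G_{-1}+\dots+G_{-i})\equiv1\pmod\ell\qquad(1\le i\le d).$$
For $i=1$ this says $G_{-1}\equiv b^{-1}\not\equiv0$, and subtracting consecutive relations gives $G_{-2}\equiv\dots\equiv G_{-d}\equiv0$. If $p\le d-1$, then $-1-p$ lies between $-d$ and $-2$ and $G_{-1}\equiv G_{-1-p}\equiv0$, a contradiction. So $p\ge d$, the $d-1$ indices $-2,\dots,-d$ are distinct modulo $p$, and $z\ge d-1$.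

For $(3,2)$ and $\ell=2$ the extended sequence is $G_{-2},G_{-1},G_0,G_1,\ldots\equiv0,1,1,0,\dots$, with the single zero $-2\equiv1\bmod3$.

**Step 2: the matrix of one period and its determinant.** Let $\zeta$ be a primitive $\ell$-th root of unity, to be chosen in Step 4. The coefficients $c_{k,i}$ of Lemma 3 depend only on $G_{k-1},\dots,G_{k-d}$ modulo $\ell$, so they are $p$-periodic in $k\ge d$. Let
$$K_k=\begin{pmatrix}c_{k,1}&c_{k,2}&\cdots&c_{k,d}\\1&&&0\\&\ddots&&\vdots\\&&1&0\end{pmatrix},\qquad K_k\begin{pmatrix}A_{k-1}\\\vdots\\A_{k-d}\end{pmatrix}=\begin{pmatrix}A_k\\\vdots\\A_{k-d+1}\end{pmatrix}$$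
for every solution of (9). Expanding along the last column, $|\det K_k|=|c_{k,d}|=|P_{k-d}|$. Put $M=K_{2d-2+p}\cdots K_{2d-1}$. The indices $k-d$ run through $p$ consecutive values, and $|P_k|$ is $p$-periodic, so
$$|\det M|=\prod_{k=0}^{p-1}|P_k|. \tag{13}$$

**Step 3: the eigenvalue $1$.** We show that one of the $d$ eigenvalues is $1$, so that $d-1$ eigenvalues carry the determinant. For $f\equiv1$ we may take $r=0$ in Lemma 3, and
$$A_k=g_k:=\sum_{n<G_k}\zeta^n=\frac{\zeta^{G_k}-1}{\zeta-1}$$
satisfies the recurrence for $k\ge d$. It is $p$-periodic, so the vector $(g_{2d-2},\dots,g_{d-1})^T$ is fixed by $M$. It is not zero: otherwise the recurrence would give $g_k=0$ for all $k\ge d-1$, while $g_{mp}=1$ because $G_{mp}\equiv G_0=1$. So $1$ is an eigenvalue of $M$. By (13) the other $d-1$ eigenvalues, counted with multiplicity, have a product of modulus $\prod_{k<p}|P_k|$. Hence the spectral radius $\rho$ of $M$ satisfies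
$$\rho^{\,d-1}\ge\prod_{k=0}^{p-1}|P_k|. \tag{14}$$

**Step 4: choosing $\zeta$.** We show that for some $\zeta$ the right side of (14) is at least $b^z$. If $\ell\mid G_k$, then $P_k=b$. Otherwise
$$P_k=\frac{\zeta^{bG_k}-1}{\zeta^{G_k}-1},$$
and both $bG_k$ and $G_k$ are invertible modulo $\ell$. For $a$ prime to $\ell$, the map $\zeta\mapsto\zeta^a$ permutes the primitive $\ell$-th roots of unity, so $\prod_\zeta|\zeta^a-1|=\prod_\zeta|\zeta-1|=\ell$, the value at $1$ of $1+x+\dots+x^{\ell-1}$. Hence in the second case $\prod_\zeta|P_k|=\ell/\ell=1$, the product running over all primitive $\ell$-th roots $\zeta$. There are $\ell-1$ of these, so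
$$\prod_\zeta\ \prod_{k=0}^{p-1}|P_k|=b^{z(\ell-1)},$$
and at least one $\zeta$ has $\prod_{k<p}|P_k|\ge b^z$. Fix this $\zeta$. By (14) and Step 1,
$$\rho\ge b^{z/(d-1)}\ge b\ge2. \tag{15}$$

**Step 5: starting vectors that span $\mathbb C^d$.** We need digit conditions for which the largest eigenvalue is visible. For $0\le e\le d-1$ let $w_e=(0,\dots,0,b,\dots,b)$, with $d-1-e$ zeros followed by $e$ entries $b$. It has length $d-1$, so it is admissible. Let $f_e$ be the indicator of $(\varepsilon_0,\dots,\varepsilon_{d-2})=w_e$, let $\omega_e=b\sum_{h=d-1-e}^{d-2}G_h$ be the number represented by $w_e$, and put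
$$a^{(e)}_t=\sum_{n<G_{d-1+t}}f_e\,\zeta^n\qquad(0\le t\le d-1).$$
By Lemma 1 the $n$ that count here correspond to the strings $(w_e,u)$, with $u\in\{0,\dots,b\}^t$, that have no $d$ consecutive entries $b$. Since $t<d$, a run of $d$ entries $b$ cannot lie inside $u$, nor inside $w_e$, so it must cross the border between them. There $w_e$ ends with exactly $e$ entries $b$. So $(w_e,u)$ is forbidden exactly if $u$ begins with $b^{d-e}$. Hence
$$\zeta^{-\omega_e}a^{(e)}_t=F_t-R^{(e)}_t,$$
where $F_t$ is the sum of $\zeta^{\sum_hu_hG_{d-1+h}}$ over all $u\in\{0,\dots,b\}^t$, and $R^{(e)}_t$ is the same sum over those $u$ that begin with $b^{d-e}$.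

We have $F_0=1$. For $e=0$ nothing is forbidden, as $t<d$; so $R^{(0)}=0$ and $a^{(0)}=F$. For $e\ge1$ we have $R^{(e)}_t=0$ when $t<d-e$, and for $t=d-e\le d-1$ the only forbidden word is $u=b^{d-e}$, so $|R^{(e)}_{d-e}|=1$. Therefore the vectors
$$a^{(0)},\ R^{(d-1)},\ R^{(d-2)},\ \dots,\ R^{(1)}$$
have their first nonzero entries at $t=0,1,2,\dots,d-1$ respectively, so they form a basis of $\mathbb C^d$. Since $R^{(e)}=a^{(0)}-\zeta^{-\omega_e}a^{(e)}$, the vectors $a^{(0)},\dots,a^{(d-1)}$ span $\mathbb C^d$.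

**Step 6: growth.** Let $\mu$ be an eigenvalue of $M$ with $|\mu|=\rho$, and $u\ne0$ a row vector with $uM=\mu u$. By Step 5 there is an $e$ with
$$\kappa:=u\cdot(a^{(e)}_{d-1},\dots,a^{(e)}_0)^T\ne0.$$
Put $A_k=\sum_{n<G_k}f_e\zeta^n$. Here $r=d-1$, so (9) holds for $k\ge2d-1$, and $(A_{2d-2},\dots,A_{d-1})=(a^{(e)}_{d-1},\dots,a^{(e)}_0)$. Since $K_{k+p}=K_k$ for $k\ge d$, moving $m$ periods ahead means applying $M^m$:
$$u\cdot(A_{2d-2+mp},\dots,A_{d-1+mp})^T=uM^m(A_{2d-2},\dots,A_{d-1})^T=\mu^m\kappa.$$
Hence for each $m$ there is a $k$ with $d-1+mp\le k\le2d-2+mp$ and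
$$|A_k|\ge c_1\rho^m,\qquad c_1=\frac{|\kappa|}{\sum_h|u_h|}>0.$$
Put $N=G_k$. By (7), $N\le C_2\beta^{pm}$ with a constant $C_2$, so with some $c_3>0$
$$|A_k|\ge c_1(\beta^{pm})^{\frac{\log\rho}{p\log\beta}}\ge c_3N^{\frac{\log\rho}{p\log\beta}}\ge c_3N^\eta,$$
the last step by the first inequality in (15).

**Step 7: conclusion.** By Lemma 2, $A_k=S_N$ in the notation of Lemma 6, with $I'$ the cylinder interval of $w_e$ in system $j$. So $ND_N^*(\Phi_{\boldsymbol\beta})\ge c_3N^\eta/C-1$, which is at least $cN^\eta$ for a suitable $c>0$ and all large $m$. As $k\ge d-1+mp$, this gives infinitely many $N$. The inequality $\eta\ge\frac{\log b_j}{p\log\beta_j}$ is $z\ge d_j-1$. $\square$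

## 7. All $b_i\ge2$: only the classical Halton sequences survive

**Corollary.**
(a) Let $s\ge2$ and all $b_i\ge2$. The following are equivalent: (i) $D_N^*\ll(\log N)^s/N$; (ii) $D_N^*\ll_\varepsilon N^{\varepsilon-1}$ for all $\varepsilon>0$; (iii) $d_1=\dots=d_s=1$ and the $b_i$ are pairwise coprime (classical Halton).
(b) Let $q\ge2$ and $d\ge2$, and let $\beta$ come from $(b,d)$. Then $(\phi_q,\phi_\beta)$ is u.d. if and only if $\gcd(q,b)=1$. If moreover $b\ge2$, it is never low-discrepancy.

*Proof.* (a) (iii)⇒(i) is (K1), and (i)⇒(ii) is trivial. Assume (ii). Then $D_N^*\to0$, so the sequence is u.d., and the $b_i$ are pairwise coprime by Lemma 5. If some $d_j\ge2$, take any $i\ne j$; since $b_i,b_j\ge2$, Theorem 2 gives $ND_N^*\ge cN^\eta$ for infinitely many $N$, which contradicts (ii) with $\varepsilon<\eta$. So all $d_j=1$.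

(b) If $\gcd(q,b)>1$, the sequence is not u.d. by Lemma 5. If $\gcd(q,b)=1$, then $q^k/\beta^l$ and $\beta^l/q^k$ are irrational for all $k,l\ge1$ by Lemma 4, and (K2) gives u.d. Now let $b\ge2$. In the u.d. case apply Theorem 2 with $b_i=q$, $b_j=b$, $d_j=d$; in the other case $D_N^*\not\to0$. In both cases (3) fails. $\square$

## 8. Multinacci numbers: $b_j=1$ and powers of $\log N$

When $b_j=1$, every $P_m$ equals $1$, and the determinant argument gives nothing. There is still growth, but only polynomial in $k$, and it shows in an exact formula.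

**Proposition.** Let $b\ge1$, $d\ge2$, $\zeta^{b+1}=1\ne\zeta$ and $A_k=\sum_{n<G_k,\ \varepsilon_0(n)=0}\zeta^n$. For $1\le t\le d-1$ and $m\ge0$,
$$A_{(d+1)m+t}=(-b)^m(b+1)^{t-1}\binom{m+t-1}{t-1}. \tag{16}$$

For $b=3$, $d=2$, $\zeta=-1$, $t=1$ this is $B_{3m+1}=(-3)^m$ again. For $b=1$, $d=3$ we have $G=1,2,4,7,13,24,\dots$, and (16) gives $A_2=2$ and $A_5=-1$. Directly: below $4$ the integers with $\varepsilon_0=0$ are $0,2$, and $A_2=2$. Below $24$ they are $2x+4y+7c+13g$ with digits in $\{0,1\}$, $(x,y,c)\ne(1,1,1)$, $(y,c,g)\neq(1,1,1)$, and sign $(-1)^{c+g}$. The pairs $(c,g)=(0,0),(1,0),(0,1),(1,1)$ leave $4,3,4,2$ choices of $(x,y)$, so $A_5=4-3-4+2=-1$.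

*Proof of the Proposition.* **Step 1: $G$ modulo $b+1$.** We need the period. By (5), $G_0=1$ and $G_k\equiv0$ for $1\le k\le d-1$; by (6), $G_d\equiv-1$, and $G_k\equiv-bG_{k-d-1}\equiv G_{k-d-1}$ for $k\ge d+1$. So $G$ modulo $b+1$ is $1,0,\dots,0,-1$, repeated with period $d+1$.

**Step 2: a two-term recursion.** We shorten (9) by subtracting a multiple of itself, in the same way as (6) arose. Lemma 3 with $r=1$ holds for $k\ge d+1$. From the definition, $c_{k,1}=P_{k-1}$ and $c_{k,i}=\zeta^{bG_{k-1}}c_{k-1,i-1}$ for $i\ge2$. For $k\ge d+2$ we may also use (9) for $k-1$, so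
$$\sum_{i=2}^dc_{k,i}A_{k-i}=\zeta^{bG_{k-1}}\sum_{i=1}^{d-1}c_{k-1,i}A_{k-1-i}=\zeta^{bG_{k-1}}\bigl(A_{k-1}-c_{k-1,d}A_{k-1-d}\bigr).$$
Put $Q_m=\sum_{c=0}^b\zeta^{cG_m}$, so $P_{k-1}+\zeta^{bG_{k-1}}=Q_{k-1}$. Moreover $\zeta^{bG_{k-1}}c_{k-1,d}=\zeta^{b(G_{k-1}+\dots+G_{k-d})}P_{k-d-1}=\zeta^{G_k}P_{k-d-1}$. Therefore
$$A_k=Q_{k-1}A_{k-1}-\zeta^{G_k}P_{k-d-1}A_{k-d-1}\qquad(k\ge d+2). \tag{17}$$

**Step 3: inserting residues.** Let $k=(d+1)m+t$ with $m\ge1$ and $1\le t\le d-1$; then $k\ge d+2$. By Step 1, $G_k\equiv G_t\equiv0$, so $\zeta^{G_k}=1$, and $G_{k-d-1}\equiv0$, so $P_{k-d-1}=b$. If $t=1$, then $G_{k-1}\equiv1$ and $Q_{k-1}=\sum_{c=0}^b\zeta^c=0$. If $t\ge2$, then $G_{k-1}\equiv G_{t-1}\equiv0$ and $Q_{k-1}=b+1$. So (17) becomes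
$$A_{(d+1)m+1}=-b\,A_{(d+1)(m-1)+1},$$
$$A_{(d+1)m+t}=(b+1)A_{(d+1)m+t-1}-b\,A_{(d+1)(m-1)+t}\quad(2\le t\le d-1).$$

**Step 4: induction.** For $m=0$ the $(b+1)^{t-1}$ strings of length $t\le d-1$ with $\varepsilon_0=0$ are all admissible, and they represent multiples of $b+1$, because $G_h\equiv0$ for $1\le h\le t-1$. So $A_t=(b+1)^{t-1}$, as (16) claims. For $t=1$ the first recursion gives $A_{(d+1)m+1}=(-b)^m$. For $m\ge1$ and $t\ge2$, insert (16) for $(m,t-1)$ and $(m-1,t)$:
$$A_{(d+1)m+t}=(-b)^m(b+1)^{t-1}\left[\binom{m+t-2}{t-2}+\binom{m+t-2}{t-1}\right],$$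
and the bracket is $\binom{m+t-1}{t-1}$. $\square$

**Theorem 3.** Let $\Phi_{\boldsymbol\beta}$ be a $\beta$-Halton sequence with indices $i\ne j$ such that $b_i$ is even, $b_j=1$ and $d_j=d\ge2$. Then $ND_N^*\ge c(\log N)^{d-1}$ for infinitely many $N$, with some $c>0$. So if it is u.d. and $d\ge s+2$, it is not low-discrepancy. For example, $(\phi_2,\phi_\beta)$ with $b=1$ and any $d\ge4$ is u.d. and not low-discrepancy.

With $N=G_k$ alone, the best that (16) gives for $b=1$ is $t=d-1$, with size of order $m^{d-2}$, that is $(\log N)^{d-2}$. One more logarithm comes from putting together blocks $[0,G_k)$ whose sums have the same sign.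

*Proof.* Work in system $j$, so $b=1$, and let $\zeta=-1$, so that $\zeta^{b+1}=1$.

**Step 1: blocks of equal sign.** Put $k_m=(d+1)m+d-1$. Then $G_{k_m}\equiv G_{d-1}\equiv0\bmod2$, and (16) with $t=d-1$ gives
$$A_{k_m}=(-1)^m2^{d-2}\binom{m+d-2}{d-2},$$
which is positive for even $m$. Let $N=\sum_{m\le J,\ m\text{ even}}G_{k_m}$. Cutting off the largest block first, $[0,N)$ is the disjoint union over even $m\le J$ of
$$o_m+[0,G_{k_m}),\qquad o_m=\sum_{m<m'\le J,\ m'\text{ even}}G_{k_{m'}}.$$

**Step 2: digits in a shifted block.** We check that the shift by $o_m$ changes neither $\varepsilon_0$ nor the parity. Let $\nu<G_{k_m}$. Put together the digits of $\nu$, at positions below $k_m$, and a digit $1$ at each $k_{m'}$ occurring in $o_m$. All other positions from $k_m$ on carry $0$, in particular position $k_m$ itself. The positions $k_{m'}$ are at least $2(d+1)$ apart and at least $2(d+1)$ above $k_m$, so these $1$'s are isolated, and since $d\ge2$ the string has no $d$ consecutive $1$'s. By Lemma 1 it is the expansion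 of $o_m+\nu$. As $k_m\ge1$, $\varepsilon_0(o_m+\nu)=\varepsilon_0(\nu)$, and $(-1)^{o_m+\nu}=(-1)^\nu$ because $o_m$ is even. Therefore
$$\sum_{n<N,\ \varepsilon_0(n)=0}(-1)^n=\sum_{m\le J,\ m\text{ even}}A_{k_m}=\sum_{m\le J,\ m\text{ even}}2^{d-2}\binom{m+d-2}{d-2}.$$

**Step 3: size.** Here $\binom{m+d-2}{d-2}\ge m^{d-2}/(d-2)!$, and for $J\ge8$ there are at least $J/4-1\ge J/8$ even $m$ in $[J/2,J]$. So the sum is at least $c_1J^{d-1}$ with some $c_1>0$. On the other hand $N\le(J+1)G_{k_J}\le(J+1)C\beta^{(d+1)J+d-1}$ by (7), so $\log N\le c_2J$ for large $J$.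

**Step 4: conclusion.** Apply Lemma 6 with $\ell=2\mid b_i$, $\zeta=-1$ and $I'=[0,1/\beta_j)$, which is the cylinder interval of $\varepsilon_0=0$ by Lemma 2. It gives $C(ND_N^*+1)\ge c_1J^{d-1}$, hence $ND_N^*\ge c(\log N)^{d-1}$ for all large $J$. If $d\ge s+2$, then $d-1>s$, and (3) fails. For $(\phi_2,\phi_\beta)$ with $b=1$: the numbers $2$ and $1$ are coprime, Lemma 4 excludes rational quotients of powers, and (K2) gives u.d.; and $d\ge4=s+2$. $\square$

**Tuples not reached by these theorems.** Theorem 2 needs a coordinate with $b_j\ge2$, $d_j\ge2$ and a second coordinate with $b_i\ge2$. The u.d. tuples with $s\ge2$ that remain are those for which every coordinate with $d_j\ge2$ has $b_j=1$, or exactly one coordinate has $b_j\ge2$; among them only the cases of Theorem 3 and the classical Halton sequences are settled here. For $(\phi_q,\phi_\varphi)$ with the golden mean $\varphi$ the arguments above decide nothing: for even $q$, Theorem 3 with $d=2$ yields only $ND_N^*\ge c\log N$ for infinitely many $N$, which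 is compatible with (3).
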